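# Program equivalence in the nu-calculus is undecidable

## 1. The nu-calculus

The nu-calculus of Pitts and Stark is a simply-typed, call-by-value, higher-order functional language whose only effect is the creation of names, which one may think of as references of unit type. Its motto is: "Names are created with local scope, can be tested for equality, and are passed around via function application, but that is all."

**Syntax.** Fix a countably infinite set of names $n,n',\dots$ and a disjoint countably infinite set of variables $x,f,\dots$. Types and terms are
$$\sigma ::= \mathrm{Bool}\mid\mathrm{Name}\mid\sigma\to\sigma,$$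
$$M ::= x\mid n\mid\mathrm{true}\mid\mathrm{false}\mid\text{if }M\text{ then }M\text{ else }M\mid M=M\mid\text{new }n\text{ in }M\mid\lambda x{:}\sigma.M\mid MM .$$
Here $\text{new }n\text{ in }M$ binds the name $n$ in $M$, the abstraction $\lambda x{:}\sigma.M$ binds the variable $x$ in $M$, and $M=M'$ tests equality of names. Terms are identified up to $\alpha$-conversion of bound names and bound variables; substitution $M[V/x]$ is capture-avoiding. Values are variables, names, $\mathrm{true}$, $\mathrm{false}$ and $\lambda$-abstractions. A term is closed if it has no free variables; it may contain free names. We write $\mathrm{names}(M)$ for the set of free names of $M$.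

For example, $\lambda x{:}\mathrm{Name}.(x=n)$ is a closed value with one free name, and $\text{new }n\text{ in }\lambda x{:}\mathrm{Name}.(x=n)$ is a closed term without free names that is not a value: a name must be created before the function exists.

**Typing.** A judgement $s,\Gamma\vdash M:\sigma$ has a finite set $s$ of names containing the free names of $M$, and an assignment $\Gamma$ of types to the free variables of $M$. The rules are the standard simply-typed ones, together with these: $s,\Gamma\vdash n:\mathrm{Name}$ for $n\in s$; if $M$ and $M'$ have type $\mathrm{Name}$ then $M=M'$ has type $\mathrm{Bool}$; if $s\uplus\{n\},\Gamma\vdash M:\sigma$ then $s,\Gamma\vdash\text{new }n\text{ in }M:\sigma$; a conditional needs a $\mathrm{Bool}$ guard and two branches of the same type.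

For example, $\emptyset,\emptyset\vdash\text{new }n\text{ in }\lambda x{:}\mathrm{Name}.(x=n):\mathrm{Name}\to\mathrm{Bool}$.

A term is *over* $t$ if it is typable with name set $t$. I use without further mention the standard facts about such a system, each a routine induction: types are preserved by evaluation (and by the small steps of Section 6), the substitution lemma, weakening of $s$, invariance of typing under injective renaming of names, and uniqueness of types (binders carry their types).

**Evaluation.** For closed $M$, the relation $s\vdash M\Downarrow(s')V$ says: with the names $s$ in use, $M$ evaluates to the value $V$, creating fresh names $s'$ disjoint from $s$. It is the least relation closed under five rules.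

1. $s\vdash V\Downarrow(\emptyset)V$ for values $V$.
2. If $s\vdash B\Downarrow(s_1)\mathrm{true}$ and $s\uplus s_1\vdash M\Downarrow(s_2)V$, then $s\vdash\text{if }B\text{ then }M\text{ else }M'\Downarrow(s_1\uplus s_2)V$. The case of $\mathrm{false}$ and $M'$ is symmetric.
3. If $s\vdash N\Downarrow(s_1)n$ and $s\uplus s_1\vdash N'\Downarrow(s_2)n'$, then $s\vdash N=N'\Downarrow(s_1\uplus s_2)b$, where $b$ is $\mathrm{true}$ iff $n=n'$.
4. If $n\notin s$ and $s\uplus\{n\}\vdash M\Downarrow(s')V$, then $s\vdash\text{new }n\text{ in }M\Downarrow(\{n\}\uplus s')V$. By $\alpha$-conversion the bound name can always be chosen outside $s$.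
5. If $s\vdash M\Downarrow(s_1)\lambda x{:}\sigma.M''$, $s\uplus s_1\vdash N\Downarrow(s_2)V'$ and $s\uplus s_1\uplus s_2\vdash M''[V'/x]\Downarrow(s_3)V$, then $s\vdash MN\Downarrow(s_1\uplus s_2\uplus s_3)V$.

Whenever we write $t\vdash M\Downarrow(a)V$, the term $M$ is closed, well typed and over $t$.

For example, $\emptyset\vdash(\text{new }n\text{ in }n)=(\text{new }n\text{ in }n)\Downarrow(\{a,b\})\,\mathrm{false}$ with $a\neq b$, because the second name is created when the first is already in use. In contrast $(\lambda x{:}\mathrm{Name}.\,x=x)(\text{new }n\text{ in }n)$ creates one name and evaluates to $\mathrm{true}$.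

**Abbreviations.** $\mathrm{let}\ x=M\ \mathrm{in}\ N$ stands for $(\lambda x.N)M$. The connectives $\neg,\wedge,\vee$ are defined by conditionals, with $M\wedge N=\text{if }M\text{ then }N\text{ else false}$ and $M\vee N=\text{if }M\text{ then true else }N$. Equality of Booleans is $\mathrm{Eq}(M,N)=\text{if }M\text{ then }N\text{ else }\neg N$.

## 2. Contextual equivalence, Post's problem, and the theorems

**Program equivalence.** Let $M_1,M_2$ be closed with $s,\emptyset\vdash M_i:\sigma$. A context $C[-]$ is a term with a single hole. Filling the hole is literal substitution, and the bound names of $C$ are chosen disjoint from $s$, so that free names of $M_i$ are not captured. Then $M_1\equiv M_2$ iff for every context $C[-]$ with $s,\emptyset\vdash C[M_i]:\mathrm{Bool}$ for $i=1,2$: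
$$\exists s_1.\ s\vdash C[M_1]\Downarrow(s_1)\mathrm{true}\quad\text{iff}\quad\exists s_2.\ s\vdash C[M_2]\Downarrow(s_2)\mathrm{true}.$$

For example, $\text{new }n\text{ in }\lambda x{:}\mathrm{Name}.n\not\equiv\lambda x{:}\mathrm{Name}.\,\text{new }n\text{ in }n$. Use the context $\mathrm{let}\ f=[-]\ \mathrm{in}\ \text{new }a\text{ in }(f\,a=f\,a)$. With the first term, both calls return the one name created beforehand, and the result is $\mathrm{true}$. With the second, each call creates its own name, and the result is $\mathrm{false}$.

Equivalences can be subtle. A known one is $\text{new }x,y\text{ in }\lambda f.(fx=fy)\equiv\lambda f.\mathrm{true}$ with $f:\mathrm{Name}\to\mathrm{Bool}$, where $x,y$ are names and the displayed equality is equality of Booleans.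

**Order of a type.** $\mathrm{ord}(\mathrm{Bool})=\mathrm{ord}(\mathrm{Name})=0$ and $\mathrm{ord}(\sigma_1\to\sigma_2)=\max(\mathrm{ord}(\sigma_1)+1,\mathrm{ord}(\sigma_2))$. Two types stay fixed throughout:
$$\sigma=\mathrm{Bool}\to\mathrm{Bool}\to\mathrm{Bool}\to\mathrm{Name}\to\mathrm{Name},\qquad\rho=\mathrm{Bool}\to\sigma .$$
For example, $\mathrm{ord}(\sigma)=\mathrm{ord}(\rho)=1$, so $\rho\to\mathrm{Name}\to\mathrm{Name}$ has order $2$. The type $(\mathrm{Name}\to\mathrm{Name})\to\mathrm{Bool}$ has order $2$, so $\rho\to((\mathrm{Name}\to\mathrm{Name})\to\mathrm{Bool})\to\mathrm{Bool}$ has order $3$.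

**Post's Correspondence Problem (PCP).** An instance is $I=\{(u_1,v_1),\dots,(u_r,v_r)\}$ with $r\ge1$ and nonempty words $u_i,v_i\in\{0,1\}^+$. A solution is a sequence $i_1\dots i_k$ with $k\ge1$ and $u_{i_1}\cdots u_{i_k}=v_{i_1}\cdots v_{i_k}$. For example, $(u_1,v_1)=(0,01)$, $(u_2,v_2)=(10,0)$ has the solution $1\,2$, because $0\cdot10=010=01\cdot0$. The instance $\{(0,1)\}$ has none: the first letters differ.

The only outside result we use is Post's theorem: solvability of PCP with nonempty words over $\{0,1\}$ is undecidable, in fact $\Sigma^0_1$-complete. Recall that a $\Sigma^0_1$ set is a recursively enumerable one, a $\Pi^0_1$ set is the complement of one, and completeness is with respect to computable many-one reductions.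

The problem, posed in "Program equivalence with names" (http://drops.dagstuhl.de/opus/volltexte/2010/2809/pdf/10351.TzevelekosNikos.Paper.2809.pdf), is now this. Is there an algorithm which, given a finite name set $s$, a type $\sigma$ and closed terms $M_1,M_2$ with $s,\emptyset\vdash M_i:\sigma$, decides whether $M_1\equiv M_2$? The answer is no.

**Theorem 1.** From a PCP instance $I$ one can compute closed terms $A_1,A_2$ of type $\rho\to\mathrm{Name}\to\mathrm{Name}$, without free names, such that $A_1\equiv A_2$ iff $I$ has no solution. Hence $\equiv$ is undecidable.

**Theorem 2.**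
(a) For $s=\emptyset$ and the fixed second-order type $\rho\to\mathrm{Name}\to\mathrm{Name}$, $\equiv$ is $\Pi^0_1$-complete. Over all $s,\sigma,M_1,M_2$ it is $\Pi^0_1$-complete as well.
(b) At the fixed third-order type $\rho\to((\mathrm{Name}\to\mathrm{Name})\to\mathrm{Bool})\to\mathrm{Bool}$ it is undecidable (again $\Pi^0_1$-complete) whether a closed term is equivalent to the fixed term $\lambda G.\lambda H.\mathrm{true}$.

Nothing is claimed about first-order types; in particular, optimality of the order $2$ in (a) is not claimed.

## 3. Names that get out and names that stay in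

Let us try the smallest terms in which equivalence depends on what a context can learn. Put $D_1:=x$ and $D_2:=\text{new }n\text{ in }n$. If a context manages to run $D_d$ with $x$ bound to a name it holds, it sees the difference: it gets back $x$ itself, or a fresh name.

**Example 1.** Let $P_d=\text{new }a\text{ in new }b\text{ in }\lambda x{:}\mathrm{Name}.\ \text{if }x=a\text{ then }D_d\text{ else if }x=b\text{ then }a\text{ else }b$. The context does not know $a$ at first, but it can work for it: a fresh $n$ yields $b$, then $b$ yields $a$. So take
$$\mathrm{let}\ f=[-]\ \mathrm{in}\ \mathrm{let}\ y'=(\text{new }n\text{ in }f(f\,n))\ \mathrm{in}\ (f\,y'=y').$$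
Here $y'$ becomes $a$, and $f\,a$ gives $a$ for $d=1$ and a fresh name for $d=2$. The outcomes are $\mathrm{true}$ and $\mathrm{false}$, and $P_1\not\equiv P_2$.

**Example 2.** Let $Q_d=\lambda G{:}\mathrm{Bool}.\ \text{new }a\text{ in new }b\text{ in }\lambda x{:}\mathrm{Name}.\ \text{if }x=a\text{ then }D_d\text{ else }b$. Now the function obtained from $Q_d$ only ever hands out $b$, unless it is given $a$, which nobody outside has. So $D_d$ should never run, and $Q_1\equiv Q_2$. We prove this at the end of Section 9.

These two terms show the mechanism of the proof. *Equivalence becomes unreachability*: the two terms differ exactly if a context can obtain a certain private name, and it can obtain it only by following a chain that the term itself controls. To encode PCP, the chain must be arbitrarily long and must exist iff $I$ has a solution. The terms must have a fixed size, so the chain has to come from the context.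

## 4. A direct encoding, and how the context cheats

A PCP solution $i_1\dots i_k$ with common word $U$ of length $m$ can be laid out as a pointer structure on names: index nodes $j_0,\dots,j_k$ in a row, word positions $w_0,\dots,w_m$ in a row, and from each $j_l$ two pointers into the word, to the position after $u_{i_1}\cdots u_{i_l}$ and to the position after $v_{i_1}\cdots v_{i_l}$. A single function $g:\sigma$ can present it: three Booleans form a selector $c\in\{0,\dots,7\}$, and $g$ maps a name to a name. For $c$ with binary digits $b_1b_2b_3$ (with $0$ read as $\mathrm{false}$ and $1$ as $\mathrm{true}$) write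
$$g^cN:=g\,b_1\,b_2\,b_3\,N .$$
The intended meaning of the selectors is:

- $0$: the start node;
- $1$: the next index node;
- $2$, $3$: the pointers from an index node to a word position, on the $u$-side and on the $v$-side;
- $4$: the next word position;
- $5$: "belongs to the structure";
- $6$: "the letter here is $1$";
- $7$: "end of the word".

The last three are predicates, coded by "$g^cx=x$ means yes".

The calculus has no recursion, and by Lemma 2 below every closed term terminates, so the term has no loop of its own with which to walk along a structure of unknown length. The sensible first design is to let the context do the walking: the term takes $g$ and returns a function that makes one locally checked step, and only at the end node runs $D_d$. So one would write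
$$A^-_d=\lambda g{:}\sigma.\ \mathrm{let}\ y=(\text{new }n\text{ in }g^0n)\ \mathrm{in}\ \lambda x{:}\mathrm{Name}.\ \text{if }\mathrm{goal}^-(x)\text{ then }D_d\text{ else if }\mathrm{good}^-(x)\text{ then }g^1x\text{ else }x,$$
where $\mathrm{good}^-(x)$ is some check of one index step, $\mathrm{fin}^-(p)$ is $(g^7p=p)$, and $\mathrm{goal}^-(x)$ is the conjunction of
$\mathrm{let}\ p=g^2y\ \mathrm{in}\ ((p=g^3y)\wedge\neg\mathrm{fin}^-(p))$, of $\mathrm{let}\ p=g^2x\ \mathrm{in}\ \mathrm{fin}^-(p)$, and of $\mathrm{let}\ q=g^3x\ \mathrm{in}\ \mathrm{fin}^-(q)$. That is: the two sides start together at a non-final position, and at $x$ both have reached an end.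

This fails at an exact point: *the context owns the names of the structure, so it need not walk*. Let the context create names $j,e,w,z$ and supply the $g$ that behaves as follows: selector $0$ returns $j$; selectors $2,3$ map $j\mapsto w$, $e\mapsto z$ and fix other names; selector $7$ returns $x$ if $x=z$ and a fresh name otherwise; the other selectors return $x$. Calling the resulting function directly at $e$, we find $y=j$, both pointers of $j$ equal to $w$, $w$ not final, both pointers of $e$ equal to $z$, and $z$ final. So $\mathrm{goal}^-(e)$ is true, $D_d$ runs, and comparing the result with $e$ gives $\mathrm{true}$ for $d=1$ and $\mathrm{false}$ for $d=2$. Hence $A^-_1\not\equiv A^-_2$ for every $I$, solvable or not: $\mathrm{good}^-$ was never even consulted.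

The way past this is to take the names away from the context. Ask it not for a structure but for a generator $G:\rho$, each call $G\,\mathrm{true}$ of which is supposed to create a *fresh copy* of the structure. The term calls $G$ itself and keeps the copy, so the context does not hold the names of that copy. But the context may again cheat: $G=\lambda b{:}\mathrm{Bool}.\,g$ with the $g$ above creates nothing, and the same attack works. So the term must recognize names private to its copy. It has only equality tests and the untrusted $G$ for this. The trick is to call $G$ *twice*, obtaining $g_1$ and $g_2$, and to accept $x$ only if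

- $g_2$ says that $x$ belongs,
- $g_1$ says that $x$ does not belong,
- $g_2$ says that a fresh name does not belong.

The two copies are the same up to renaming their own fresh names, so a name foreign to both copies gets the same answer from both and fails one of the first two tests. A name private to the first copy looks to $g_2$ just like a fresh name, so it fails the first or the third. (The third test does something: if the copy consists of one name $a$ and its selector $5$ says "belongs" exactly for names different from $a$, then the $a$ of the first copy passes the first two tests.) Only names private to the second copy can pass. The context can then obtain the end node only from the step function, that is, by walking from the start through verified steps.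

To make this a proof we need: invariance under renaming, termination, and a context lemma reducing arbitrary contexts to "apply once, then observe". These are the next two sections.

## 5. Renaming invariance and termination

**Lemma 1.** Let $t\vdash M\Downarrow(a)V$. Then:

(i) $a\cap t=\emptyset$ and $\mathrm{names}(V)\subseteq\mathrm{names}(M)\cup a$.

(ii) If $\kappa$ is an injective renaming of $\mathrm{names}(M)$ with $\kappa(\mathrm{names}(M))\subseteq u$, and $u\vdash\kappa M\Downarrow(b)W$, then there is a bijection $\theta:a\to b$ with $W=(\kappa\cup\theta)V$.

**Proof of (i).** Induction on the derivation. For values, $a=\emptyset$ and $V=M$. In a rule with several premises the name set of a later premise is $t$ together with the names created earlier; by the induction hypothesis (IH) the newly created names avoid both. With rule (4), the name $n\notin t$ is chosen and the names created later avoid $t\cup\{n\}$. So $a\cap t=\emptyset$. For the names of $V$: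

- Conditional: apply the IH to the chosen branch.
- Equality: $V$ is a Boolean, without names.
- $M=\text{new }n\text{ in }M_0$ with $n\notin t$: $\mathrm{names}(V)\subseteq\mathrm{names}(M_0)\cup s'\subseteq\mathrm{names}(M)\cup\{n\}\cup s'$.
- $M=M_0N$: by the IH for the first two premises, $\mathrm{names}(M''[V'/x])\subseteq\mathrm{names}(M_0)\cup s_1\cup\mathrm{names}(N)\cup s_2$. Apply the IH to the third.

**Proof of (ii).** Induction on the first derivation. The rules are syntax-directed, up to the Boolean result of a guard and the choice of fresh names, and $\kappa M$ has the same outermost form as $M$. The map $\kappa\cup\theta$ is injective on $\mathrm{names}(M)\cup a$, because $\mathrm{names}(M)\cap a=\emptyset$, $\kappa(\mathrm{names}(M))\subseteq u$ and $b\cap u=\emptyset$. When we use the IH for a subterm we restrict $\kappa$ to the names of that subterm.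

- Values: $a=b=\emptyset$ and $W=\kappa M$.
- Conditional: by the IH the guards evaluate to the same Boolean, with a bijection $\theta_1$ of created names, so the same branch is taken. The IH for the branch gives $\theta_2$; put $\theta=\theta_1\cup\theta_2$.
- Equality: by the IH the two sides evaluate to $n,n'$ in the first derivation and to the images of $n,n'$ under $\kappa\cup\theta_1\cup\theta_2$ in the second. This map is injective, so the Boolean results agree; put $\theta=\theta_1\cup\theta_2$.
- $\text{new}$: if the two derivations choose $n\notin t$ and $n'\notin u$, apply the IH to the body with $\kappa\cup\{n\mapsto n'\}$, which is injective because $n'\notin u$. Add $n\mapsto n'$ to the bijection obtained.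
- Application: the IH on the first two premises gives $\theta_1,\theta_2$. The body of the third premise of the second derivation is the image of that of the first under the injective map $\kappa\cup\theta_1\cup\theta_2$. The IH with the restriction of this map gives $\theta_3$; put $\theta=\theta_1\cup\theta_2\cup\theta_3$. ∎

Two consequences will be used constantly.

**(1a)** A Boolean result is unique, does not depend on the set of names in use, and is invariant under injective renaming of $M$.

**(1b)** If $t\vdash M\Downarrow(a)q$ with $q$ a name in $t$, then $q\in\mathrm{names}(M)$, and every evaluation $u\vdash M\Downarrow(b)q'$ has $q'=q$.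

Statement (1a) is (ii) for a $V$ without names. For (1b): by (i), $a\cap t=\emptyset$, so $q\notin a$, hence $q\in\mathrm{names}(M)$; now (ii) with $\kappa=\mathrm{id}$ gives $q'=(\mathrm{id}\cup\theta)q=q$. So a term that returns an *old* name always returns the same one. There is no mutable store, and this is what makes a pointer structure presented by functions well defined.

**Lemma 2 (termination).** If $t,\emptyset\vdash M:\tau$ then $t\vdash M\Downarrow(a)V$ for some $a,V$.

**Proof.** A logical predicate, indexed by the names in use. By induction on types define a set $RV_\tau(t)$ of closed values of type $\tau$ over $t$ and a set $RE_\tau(t)$ of closed terms of type $\tau$ over $t$: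

- at ground types $RV_\tau(t)$ contains all closed values of type $\tau$ over $t$;
- $\lambda x.M\in RV_{\tau\to\tau'}(t)$ iff $M[W/x]\in RE_{\tau'}(t')$ for all finite $t'\supseteq t$ and all $W\in RV_\tau(t')$;
- $M\in RE_\tau(t)$ iff $t\vdash M\Downarrow(a)V$ with $V\in RV_\tau(t\cup a)$ for some $a,V$.

Then $RV_\tau(t)\subseteq RV_\tau(t')$ for $t\subseteq t'$ (the second clause already quantifies over larger sets), and $RV_\tau(t)\subseteq RE_\tau(t)$ by rule (1). We show by induction on the size of $M$: *if $t,\Gamma\vdash M:\tau$, $t'\supseteq t$ is finite, and $\gamma$ maps each $x{:}\tau_x$ in $\Gamma$ into $RV_{\tau_x}(t')$, then $M[\gamma]\in RE_\tau(t')$.*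

- Variables, names, Boolean constants: immediate.
- $\lambda x.M_0$: let $t''\supseteq t'$ and $W\in RV(t'')$. By monotonicity $\gamma$ maps into $RV(t'')$, so by the IH $M_0[\gamma][W/x]=M_0[\gamma,x\mapsto W]\in RE(t'')$. Hence $(\lambda x.M_0)[\gamma]\in RV(t')\subseteq RE(t')$.
- Conditional: by the IH the guard evaluates under $t'$ to true or false, creating some $a$. By monotonicity and the IH the chosen branch is in $RE(t'\cup a)$. Apply rule (2).
- $N=N'$: by the IH $N[\gamma]$ evaluates under $t'$ to a name, creating $a$, and $N'[\gamma]$ evaluates under $t'\cup a$ to a name. Apply rule (3).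
- $\text{new }n\text{ in }M_0$: choose $n\notin t'$; then $n$ does not occur in $\gamma$, whose values are over $t'$. By the IH with $t\cup\{n\}$ and $t'\cup\{n\}$, $M_0[\gamma]\in RE(t'\cup\{n\})$. Apply rule (4).
- $M_0N$: by the IH $M_0[\gamma]$ evaluates under $t'$ to some $\lambda x.P\in RV(t'\cup a)$. By monotonicity and the IH $N[\gamma]$ evaluates under $t'\cup a$ to some $W\in RV(t'\cup a\cup b)$. So $P[W/x]\in RE(t'\cup a\cup b)$. Apply rule (5).

The lemma is the case $\Gamma=\emptyset$, $t'=t$. ∎

So a closed Boolean term evaluates to exactly one of true, false. Call this its *outcome*; by (1a) it does not depend on the names in use. Thus $M_1\equiv M_2$ says: in every context that is well typed for both, $C[M_1]$ and $C[M_2]$ have the same outcome.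

## 6. From arbitrary contexts to one application

A context may use its hole many times, under binders, and with arguments containing the hole. We want to reduce to: apply the term once to a value and observe the result. To follow a computation step by step we need small steps.

**Small steps.** Evaluation contexts are $E::=[\cdot]\mid\text{if }E\text{ then }M\text{ else }M'\mid E=M\mid n=E\mid EM\mid VE$ with $V$ a value. Steps between configurations $(t,M)$, with $\mathrm{names}(M)\subseteq t$, are:

- $(t,E[\text{if true then }M\text{ else }M'])\to(t,E[M])$, and similarly for false;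
- $(t,E[n=n'])\to(t,E[b])$, where $b$ is true iff $n=n'$;
- $(t,E[(\lambda x.M)V])\to(t,E[M[V/x]])$;
- $(t,E[\text{new }n\text{ in }M])\to(t\cup\{n\},E[M])$ for $n\notin t$.

The terms in the brackets on the left are the redexes. For example, $(\emptyset,(\lambda x.\,x=x)(\text{new }n\text{ in }n))\to(\{n\},(\lambda x.\,x=x)\,n)\to(\{n\},n=n)\to(\{n\},\mathrm{true})$.

**Lemma 3.** (i) If $t\vdash M\Downarrow(a)V$ and $\mathrm{names}(E)\subseteq t$ then $(t,E[M])\to^*(t\cup a,E[V])$. (ii) If $(t,M)\to(t_1,M_1)$ and $t_1\vdash M_1\Downarrow(a)V$ then $t\vdash M\Downarrow((t_1\setminus t)\cup a)V$.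

**Proof of (i).** Induction on the derivation. Values take zero steps.

- Conditional: by the IH with $E[\text{if }[\cdot]\text{ then }M\text{ else }M']$ the guard becomes true or false; take one step; apply the IH to the branch in $E$.
- Equality $N=N'$: apply the IH with $E[[\cdot]=N']$, then with $E[n=[\cdot]]$, whose names lie in $t\cup s_1$; take one step.
- $\text{new}$: take one step choosing the same $n\notin t$, then the IH.
- Application $MN$: apply the IH with $E[[\cdot]N]$, then with $E[(\lambda x.M'')[\cdot]]$, take one $\beta$-step, then apply the IH in $E$.

**Proof of (ii).** Induction on the evaluation context $E$ of the step.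

If $E=[\cdot]$, then $t\vdash M\Downarrow((t_1\setminus t)\cup a)V$ is derived, in the four cases, by rules (2), (3), (5), (4) respectively, from rule (1) for the values involved and the given derivation of $t_1\vdash M_1\Downarrow(a)V$. In the equality case $M_1$ is a Boolean and $a=\emptyset$.

If $E\ne[\cdot]$, write the step on the immediate subterm as $(t,N)\to(t_1,N_1)$. The last rule of the derivation for $M_1$ has a premise $t_1\vdash N_1\Downarrow(a_1)V_1$. (In the cases $n=E$ and $VE$ it is the second premise; the first premise evaluates a value and creates no names.) By the IH $t\vdash N\Downarrow((t_1\setminus t)\cup a_1)V_1$. The later premises use the set $t_1\cup a_1=t\cup(t_1\setminus t)\cup a_1$, plus names created still later, so they are unchanged. A first premise that evaluates a value also holds under $t$. Apply the same rule. ∎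

**(3a)** A step between closed Boolean configurations preserves the outcome. Indeed the target evaluates by Lemma 2, the source evaluates to the same Boolean by Lemma 3(ii), and Boolean results are unique by (1a).

**Lemma 4 (context lemma).** Let $A_d=\lambda G{:}\rho'.B_d$ $(d=1,2)$ be closed values of type $\rho'\to\tau'$ over $s$. Then $A_1\equiv A_2$ (over $s$) iff

$(*)$ for all finite $t\supseteq s$ and all closed values $V:\rho'$ and $K:\tau'\to\mathrm{Bool}$ over $t$, $K(A_1V)$ and $K(A_2V)$ have the same outcome.

**Proof of ($\Rightarrow$).** Use the context $\text{new }(t\setminus s)\text{ in }K([-]V)$, whose bound names are disjoint from $s$. Choosing in rule (4) exactly the names $t\setminus s$, we see that its outcome with $A_d$ is that of $K(A_dV)$.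

**Proof of ($\Leftarrow$).** Let $C$ be a context with $C[A_1],C[A_2]$ of type $\mathrm{Bool}$ over $s$.

**Step 1: replace the hole by a variable.** As $A_d$ is closed and its names are not captured, $C[A_d]=Q[A_d/z]$ with $Q=C[z]$ and $z$ fresh. By uniqueness of types $s,\,z{:}\rho'\to\tau'\vdash Q:\mathrm{Bool}$. From here on $z$ may get copied.

**Step 2: find the next step of a term containing $z$.** Claim: a well-typed term $X$ whose only free variable is (at most) $z$ is either a value, or can be written in exactly one way as $E[r]$ where $r$ is a redex or $r=zW$ with $W$ a value ($E,r$ may contain $z$); the two cases exclude each other.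

Since $z$ has function type, the values of type $\mathrm{Bool}$, $\mathrm{Name}$ and function type with at most $z$ free are, respectively, Boolean constants, names, and $\lambda$-abstractions or $z$. A value is never of the form $E[r]$, because neither $r$ nor $E[\dots]$ with $E\neq[\cdot]$ is a value. For non-values use induction on $X$.

- $\text{new }n\text{ in }M$: it is a redex, and only $E=[\cdot]$ is possible.
- $\text{if }B\text{ then }\dots$: if $B$ is a value it is true or false and $X$ is a redex; only $E=[\cdot]$ is possible since $B$ is not decomposable. If $B$ is not a value, the decompositions of $X$ are exactly those of $B$, placed in the guard.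
- $N=N'$: if $N$ is not a value, the decompositions are those of $N$. If $N$ is a name and $N'$ is not a value, they are those of $N'$. If both are names, $X$ is a redex and only $E=[\cdot]$ is possible.
- $MN$: if $M$ is not a value, the decompositions are those of $M$; if $M$ is a value and $N$ is not, those of $N$; if both are values, $M$ is a $\lambda$-abstraction or $z$, so $X$ is a $\beta$-redex or $zW$, with only $E=[\cdot]$ possible.

**Step 3: run $C[A_2]$ while keeping $z$ visible.** Write $(t,X)\to_2(t',X')$ for an ordinary step (treating $z$ as a value), or for $(t,E[zW])\to_2(t,E[B_2[W/G]])$. Substituting $A_d$ for $z$ turns values into values, evaluation contexts into evaluation contexts, redexes into redexes, and $zW$ into the $\beta$-redex $A_d\,W[A_d/z]$. The names of $A_2$ lie in $s\subseteq t$, so names chosen by $\text{new}$-steps do not clash with them, and $\to_2$ steps become $\to$ steps under $[A_2/z]$. Conversely, if $(t,X[A_2/z])$ makes a step, then $X$ is not a value, so $X=E[r]$ as in Step 2; the image of this decomposition is the unique decomposition of $X[A_2/z]$, so the step contracts the image of $r$ and arises from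 a $\to_2$ step of $(t,X)$.

By Lemmas 2 and 3(i) there is a finite sequence $(s,Q[A_2/z])=(t_0,N_0)\to\dots\to(t_m,N_m)$ with $N_m$ a Boolean constant. By the previous paragraph, inductively, $N_i=Q_i[A_2/z]$ with $Q_0=Q$ and $(t_i,Q_i)\to_2(t_{i+1},Q_{i+1})$. Since $N_m$ is a Boolean constant and $A_2$ is not, $Q_m=N_m$.

**Step 4: put $A_1$ in place of $z$ and compare along the sequence.** Claim: $Q_i[A_1/z]$ and $Q_{i+1}[A_1/z]$ have the same outcome. If the step is ordinary, it is a genuine step after substituting $A_1$, and (3a) applies. If $Q_i=E[zW]$, put $E_1=E[A_1/z]$, $V=W[A_1/z]$ and $K=\lambda x{:}\tau'.E_1[x]$ with $x$ fresh; these are over $t_i\supseteq s$. Let $A_dV$ evaluate under $t_i$ to $U$, creating $a$. By Lemma 3(i), $(t_i,K(A_dV))$ reduces to $(t_i\cup a,K\,U)$ and by one more step to $(t_i\cup a,E_1[U])$, and $(t_i,E_1[A_dV])$ also reduces to $(t_i\cup a,E_1[U])$. So by (3a) $K(A_dV)$ and $E_1[A_dV]$ have the same outcome, for $d=1$ and $d=2$. By $(*)$, $Q_i[A_1/z]=E_1[A_1V]$ has the same outcome as $E_1[A_2V]$, which steps to $E_1[B_2[V/G]]=Q_{i+1}[A_1/z]$.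

Hence $Q[A_1/z]$ has outcome $Q_m=N_m$, which is the outcome of $Q[A_2/z]$. ∎

## 7. The terms $A_1$ and $A_2$

Let $I=\{(u_1,v_1),\dots,(u_r,v_r)\}$. With variables $g_1,g_2:\sigma$ and $y:\mathrm{Name}$ in scope, and $x,p,q$ variables or names of type $\mathrm{Name}$, define the following terms, bound variables always chosen fresh. The selectors are those of Section 4.

The test from Section 4 for names private to the second copy:
$$\mathrm{in}(x):=(g_2^5x=x)\wedge\neg(g_1^5x=x)\wedge\neg(\text{new }n\text{ in }(g_2^5n=n)).$$

End of word, and the letter at a position:
$$\mathrm{fin}(p):=(g_2^7p=p),\quad\mathrm{lab}_1(p):=\neg\mathrm{fin}(p)\wedge(g_2^6p=p),\quad\mathrm{lab}_0(p):=\neg\mathrm{fin}(p)\wedge\neg(g_2^6p=p).$$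

"Reading the word from $p$ one finds $w$ and arrives at $q$", for words $w$ and $c\in\{0,1\}$:
$$\mathrm{Mt}_\varepsilon(p,q):=\mathrm{in}(p)\wedge(p=q),$$
$$\mathrm{Mt}_{cw}(p,q):=\mathrm{in}(p)\wedge\mathrm{lab}_c(p)\wedge(\mathrm{let}\ p'=g_2^4p\ \mathrm{in}\ \mathrm{Mt}_w(p',q)).$$

"The step from $x$ to the next index node uses some pair $(u_i,v_i)$ correctly": $\mathrm{good}(x)$ is
$$\bigvee_{i=1}^r\mathrm{let}\ x'=g_2^1x\ \mathrm{in}\ \Big(\mathrm{in}(x')\wedge(\mathrm{let}\ p=g_2^2x\ \mathrm{in}\ \mathrm{let}\ q=g_2^2x'\ \mathrm{in}\ \mathrm{Mt}_{u_i}(p,q))\wedge(\mathrm{let}\ p=g_2^3x\ \mathrm{in}\ \mathrm{let}\ q=g_2^3x'\ \mathrm{in}\ \mathrm{Mt}_{v_i}(p,q))\Big).$$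

"At the start both sides point to the same non-final position":
$$\mathrm{init}:=\mathrm{let}\ p=g_2^2y\ \mathrm{in}\ (\mathrm{in}(p)\wedge(p=g_2^3y)\wedge\neg\mathrm{fin}(p)).$$

"The start is right, and at $x$ both sides are at an end of the word":
$$\mathrm{goal}(x):=\mathrm{init}\wedge(\mathrm{let}\ p=g_2^2x\ \mathrm{in}\ \mathrm{in}(p)\wedge\mathrm{fin}(p))\wedge(\mathrm{let}\ q=g_2^3x\ \mathrm{in}\ \mathrm{in}(q)\wedge\mathrm{fin}(q)).$$

The verified step function and the terms, with $D_1=x$ and $D_2=\text{new }n\text{ in }n$ as before:
$$\mathrm{body}_d:=\text{if }\neg\mathrm{in}(x)\text{ then }y\text{ else if }\mathrm{goal}(x)\text{ then }D_d\text{ else if }\mathrm{good}(x)\text{ then }g_2^1x\text{ else }x,$$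
$$A_d:=\lambda G{:}\rho.\ \mathrm{let}\ g_1=G\,\mathrm{true}\ \mathrm{in}\ \mathrm{let}\ g_2=G\,\mathrm{true}\ \mathrm{in}\ \mathrm{let}\ y=(\text{new }n\text{ in }g_2^0n)\ \mathrm{in}\ \lambda x{:}\mathrm{Name}.\,\mathrm{body}_d .$$
These are closed, without free names, of type $\rho\to\mathrm{Name}\to\mathrm{Name}$, and computable from $I$. The step function gives the start node to anybody who asks with a foreign name, and the next index node to anybody who already holds an index node from which the step is correct.

## 8. What an arbitrary generator can and cannot fake

Fix a finite $t$ and an arbitrary closed value $V:\rho$ over $t$. By Lemma 2 fix evaluations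
$$t\vdash V\,\mathrm{true}\Downarrow(s_1)g_1,\qquad t\cup s_1\vdash V\,\mathrm{true}\Downarrow(s_2)g_2,\qquad t\cup s_1\cup s_2\vdash\text{new }n\text{ in }g_2^0n\Downarrow(s_3)m_0,$$
and let $t^*=t\uplus s_1\uplus s_2\uplus s_3$. From now on $g_1,g_2$ denote these values, $m_0$ is substituted for $y$ in all the terms of Section 7, and $F_d:=\lambda x.\mathrm{body}_d$ with these substitutions. So
$$t\vdash A_dV\Downarrow(s_1\cup s_2\cup s_3)F_d\quad(d=1,2),\tag{1}$$
and $F_d$ is over $t^*$. By Lemma 1(i), $\mathrm{names}(g_i)\subseteq t\cup s_i$. By Lemma 1(ii) with $\kappa=\mathrm{id}$, $g_2=\theta g_1$ for a bijection $\theta:s_1\to s_2$ extended by the identity on $t$. This is the precise form of "the two copies are the same up to renaming". All evaluations of the terms of Section 7 are from now on under sets containing $t^*$ (and the names at hand); by (1a) the outcomes of $\mathrm{in},\mathrm{fin},\mathrm{lab}_c,\mathrm{good},\mathrm{goal},\mathrm{init}$ at given names do not depend on the set.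

**Lemma 5.** If $\mathrm{in}(x)$ evaluates to true for a name $x$, then $x\in s_2$.

**Proof.** Suppose $x\notin s_1\cup s_2$. The renaming that is $\theta$ on $s_1$ and the identity on $t\cup\{x\}$ is injective, since $s_2$ is disjoint from $t\cup\{x\}$. It maps the term $(g_1^5x=x)$ to $(g_2^5x=x)$. By (1a) these have equal outcomes, so one of the first two conjuncts of $\mathrm{in}(x)$ fails.

Suppose $x\in s_1$. Then $x\notin\mathrm{names}(g_2)$, and the fresh name $n$ chosen in the third conjunct is not in $\mathrm{names}(g_2)$ either. The renaming $x\mapsto n$, identity on $\mathrm{names}(g_2)$, is injective, so $(g_2^5x=x)$ and $(g_2^5n=n)$ have equal outcomes. So the first or the third conjunct fails. ∎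

**Pointers and final positions.** The next definitions extract an honest finite structure from the possibly dishonest $g_2$. For $c\in\{1,2,3,4\}$ and $x\in s_2$ let $\varphi_c(x)=q$ if $g_2^cx$, evaluated under some set of names containing $t^*$, yields $q\in s_2$; otherwise $\varphi_c(x)$ is undefined. By (1b), $\varphi_c:s_2\rightharpoonup s_2$ is a well-defined partial function, and if $\varphi_c(x)=q$ then *every* evaluation of $g_2^cx$ under a set containing $t^*$ yields $q$. Let $\mathrm{FIN}=\{p\in s_2:\mathrm{fin}(p)\text{ evaluates to true}\}$. The *label* of $p\in s_2\setminus\mathrm{FIN}$ is $1$ if $g_2^6p=p$ evaluates to true and $0$ otherwise; it depends on $p$ only.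

**Reachable names.** Let $R\subseteq s_2$ be the least set such that (1) $m_0\in R$ if $m_0\in s_2$; and (2) if $x\in R$, $\mathrm{good}(x)$ evaluates to true and $\varphi_1(x)$ is defined, then $\varphi_1(x)\in R$.

As an example take $I=\{(0,1)\}$ and any $V$. If $\mathrm{init}$ is false, $\mathrm{goal}$ is false everywhere. If it is true and $m_0\in s_2$, then the two pointers of $m_0$ are one position $w$, not in $\mathrm{FIN}$. Then $\mathrm{good}(m_0)$ would require $\mathrm{lab}_0(w)$ and $\mathrm{lab}_1(w)$, so it is false, $R=\{m_0\}$, and $\mathrm{goal}(m_0)$ is false because $w\notin\mathrm{FIN}$. So no reachable name passes $\mathrm{goal}$. In general: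

**Lemma 6.** If $\mathrm{goal}(x)$ evaluates to true for some $x\in R$, then $I$ has a solution.

**Proof.** **Step 1: the path and the start.** As $x\in R$, there are $x_0=m_0,x_1,\dots,x_k=x$ in $s_2$ such that $\mathrm{good}(x_l)$ is true and $\varphi_1(x_l)=x_{l+1}$ for $l<k$. Since $\mathrm{goal}(x)$ is true, $\mathrm{init}$ is true. The name $p$ in $\mathrm{init}$ passes $\mathrm{in}$, so $p\in s_2$ by Lemma 5, and it is the value of both $g_2^2m_0$ and $g_2^3m_0$. So $w:=\varphi_2(x_0)=\varphi_3(x_0)\in s_2$ is defined, and $w\notin\mathrm{FIN}$. Write $w_e:=\varphi_4^e(w)$ when defined.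

**Step 2: what one good step guarantees.** Let $l<k$. Since $\mathrm{good}(x_l)$ is true, some disjunct $i=:i_{l+1}$ is true. In it $x'$ passes $\mathrm{in}$, so $x'\in s_2$ and $x'=\varphi_1(x_l)=x_{l+1}$. In $\mathrm{Mt}_{u_i}(p,q)$ every successive position is tested by $\mathrm{in}$, hence lies in $s_2$. So the first is $\varphi_2(x_l)$, each next one is obtained by $\varphi_4$, and the last one equals $q$. So $q\in s_2$, and as $q$ is the value of $g_2^2x_{l+1}$, $q=\varphi_2(x_{l+1})$. Therefore
$$\varphi_2(x_{l+1})=\varphi_4^{|u_i|}(\varphi_2(x_l)),\tag{2}$$
and the positions $\varphi_4^e(\varphi_2(x_l))$ for $0\le e<|u_i|$ are not in $\mathrm{FIN}$ and carry as labels the successive letters of $u_i$. The same holds with $\varphi_3$ and $v_i$, with the same $i$.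

**Step 3: glue the steps.** Let $U=u_{i_1}\cdots u_{i_k}$ and $U'=v_{i_1}\cdots v_{i_k}$. Put $e_l=|u_{i_1}\cdots u_{i_l}|$. By induction on $l\le k$: $w_e$ is defined for $e\le e_l$, $w_{e_l}=\varphi_2(x_l)$, and for $e<e_l$ the position $w_e$ is not in $\mathrm{FIN}$ and is labelled by letter number $e$ of $U$ (counting from $0$). For $l=0$ this says $w_0=\varphi_2(x_0)$; the step from $l$ to $l+1$ is Step 2. So for $e<|U|$ the position $w_e$ is not in $\mathrm{FIN}$ and has the letter of $U$, and $w_{|U|}=\varphi_2(x_k)$. Likewise for $U'$ and $\varphi_3(x_k)$, along the *same* sequence $w_0,w_1,\dots$, because both sides start at $w$.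

**Step 4: compare the two words.** As $\mathrm{goal}(x_k)$ is true, the values of $g_2^2x_k$ and $g_2^3x_k$ pass $\mathrm{in}$ and $\mathrm{fin}$, so $\varphi_2(x_k),\varphi_3(x_k)\in\mathrm{FIN}$. Hence $|U|$ and $|U'|$ both equal the least $e$ with $w_e\in\mathrm{FIN}$. So $|U|=|U'|$, and both words are the label sequence of $w_0,\dots,w_{|U|-1}$; that is, $U=U'$. Finally $k\ge1$: since $w_0\notin\mathrm{FIN}$ and $w_{|U|}\in\mathrm{FIN}$, we have $|U|\ge1$. So $i_1\dots i_k$ is a solution. ∎

## 9. Unsolvable instances give equivalent terms

The following lemma says that a context which starts without names of the second copy never holds any but reachable ones, and therefore never sees the difference between $F_1$ and $F_2$. Here $z$ stands for the step function inside the context's program.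

**Lemma 7.** Assume $I$ has no solution. Let $t'\supseteq t^*$ be finite, and let $Q$ be a term with no free variable other than $z$, such that $\mathrm{names}(Q)\subseteq t'$, $\mathrm{names}(Q)\cap s_2\subseteq R$, and $Q[F_1/z]$ is well typed. If $t'\vdash Q[F_1/z]\Downarrow(u)W$, then $W=Q'[F_1/z]$ for a value $Q'$ with no free variable other than $z$, $\mathrm{names}(Q')\subseteq t'\cup u$, $\mathrm{names}(Q')\cap s_2\subseteq R$, and $t'\vdash Q[F_2/z]\Downarrow(u)Q'[F_2/z]$.

**Proof.** Induction on the derivation. Created names are never in $s_2$, as $s_2\subseteq t'$; and the names of $F_1,F_2$ lie in $t^*\subseteq t'$, so they do not clash with created names. If $Q'[F_1/z]$ is a Boolean constant or a name, then $Q'$ is that same constant or name. If it is a $\lambda$-abstraction, then $Q'$ is a $\lambda$-abstraction or $z$.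

- If $Q$ is a value (including $Q=z$), then $u=\emptyset$; take $Q'=Q$. Otherwise $Q[F_d/z]$ has the same outermost form as $Q$.
- Conditional: by the IH the guard yields the same Boolean and the same created names with $F_2$. Apply the IH to the chosen branch.
- Equality: by the IH both sides yield the same names, with the same created names, with $F_2$; so the results agree.
- $\text{new }n\text{ in }Q_0$, with $n\notin t'$ chosen by the derivation: $n\notin s_2$, so $\mathrm{names}(Q_0)\cap s_2\subseteq R$ and the IH applies to $Q_0$ under $t'\cup\{n\}$.
- Application $Q=Q_1Q_2$. The IH on the first two premises gives values $Q_1',Q_2'$, created names $u_1,u_2$, and the corresponding premises with $F_2$. Let $t''=t'\cup u_1\cup u_2$. Since $Q_1'[F_1/z]$ is a $\lambda$-abstraction, there are two cases.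

*Case $Q_1'=\lambda x.Q''$.* The third premise evaluates $(Q''[Q_2'/x])[F_1/z]$ under $t''$. The names of $Q''[Q_2'/x]$ are among those of $Q_1',Q_2'$, so the IH applies to it and gives what is needed, with the third premise for $F_2$.

*Case $Q_1'=z$.* The function is $F_1:\mathrm{Name}\to\mathrm{Name}$, so $Q_2'$ is a name $n\in t''$ with $n\notin s_2$ or $n\in R$. The third premise is $t''\vdash\mathrm{body}_1[n/x]\Downarrow(u_3)W$. We show that $\mathrm{body}_2[n/x]$ evaluates in the same way, and that $W\notin s_2$ or $W\in R$; then $Q'=W$ is as required.

If $\mathrm{in}(n)$ is false, then $W=m_0$, and $m_0\notin s_2$ or $m_0\in R$. The rest of the body is not evaluated, so the same evaluation works for $\mathrm{body}_2$.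

If $\mathrm{in}(n)$ is true, then $n\in s_2$ by Lemma 5, so $n\in R$. As $I$ has no solution, $\mathrm{goal}(n)$ evaluates to false by Lemma 6. So $D_1$ is not evaluated, and replacing it by $D_2$ gives $t''\vdash\mathrm{body}_2[n/x]\Downarrow(u_3)W$. Moreover, either $\mathrm{good}(n)$ is false and $W=n\in R$; or it is true and $W$ is the value of $g_2^1n$, so that if $W\in s_2$ then $W=\varphi_1(n)\in R$ by clause (2) of the definition of $R$. ∎

**Proposition 8.** If $I$ has no solution, then $A_1\equiv A_2$.

**Proof.** We verify $(*)$ of Lemma 4 with $s=\emptyset$. Let $t$, $V$ be as in Section 8 and let $K=\lambda z.P$ be a closed value of type $(\mathrm{Name}\to\mathrm{Name})\to\mathrm{Bool}$ over $t$. By (1) and rule (5), the outcome of $K(A_dV)$ is the outcome of $P[F_d/z]$ under $t^*$. As $\mathrm{names}(P)\subseteq t$ is disjoint from $s_2$, Lemma 7 applies to $P$ with $t'=t^*$: the Boolean value of $P[F_1/z]$ is also the value of $P[F_2/z]$. As $t,V,K$ were arbitrary, Lemma 4 gives $A_1\equiv A_2$. ∎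

**Example 2 concluded.** The induction for Lemma 7 uses the step functions only in the case $Q_1'=z$. It needs there just this: for $n\in t''$ with $n\notin s_2$ or $n\in R$, the two bodies at $n$ evaluate to the same name $W$ with the same created names, and $W\notin s_2$ or $W\in R$. For $Q_1,Q_2$ of Section 3, replace $s_2$ by the set $\{a,b\}$ of created names, $R$ by $\{b\}$, $t^*$ by $t\cup\{a,b\}$, and $F_d$ by $\lambda x.\,\text{if }x=a\text{ then }D_d\text{ else }b$. A name $n$ with $n\notin\{a,b\}$ or $n=b$ differs from $a$, so both bodies return $b\in R$ and create nothing. So $(*)$ holds as in Proposition 8, and $Q_1\equiv Q_2$.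

## 10. A solution gives a separating context

**Proposition 9.** If $I$ has a solution, then $A_1\not\equiv A_2$.

**Proof.** **Step 1: an honest generator.** Let $i_1\dots i_k$ be a solution, $U=u_{i_1}\cdots u_{i_k}=v_{i_1}\cdots v_{i_k}$ and $m=|U|\ge1$. Let
$$V=\lambda b{:}\mathrm{Bool}.\ \text{new }j_0,\dots,j_k,w_0,\dots,w_m\text{ in }\lambda b_1b_2b_3{:}\mathrm{Bool}.\lambda x{:}\mathrm{Name}.\,N,$$
where $N$ is a nested conditional on $b_1,b_2,b_3$ and on equality of $x$ with the listed names. Depending on the selector $c=b_1b_2b_3$ it returns:

- $c=0$: $j_0$;
- $c=1$: $j_{l+1}$ if $x=j_l$ with $l<k$; otherwise $x$;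
- $c=2$: $w_{|u_{i_1}\cdots u_{i_l}|}$ if $x=j_l$; otherwise $x$;
- $c=3$: $w_{|v_{i_1}\cdots v_{i_l}|}$ if $x=j_l$; otherwise $x$;
- $c=4$: $w_{l+1}$ if $x=w_l$ with $l<m$; otherwise $x$;
- $c=5$: $x$ if $x$ is one of the listed names; otherwise $\text{new }n\text{ in }n$;
- $c=6$: $x$ if $x=w_l$ with $l<m$ and letter number $l$ of $U$ (counting from $0$) is $1$; otherwise $\text{new }n\text{ in }n$;
- $c=7$: $x$ if $x=w_m$; otherwise $\text{new }n\text{ in }n$.

**Step 2: the context walks.** With $f^{k+1}(n)=f(\cdots(f\,n)\cdots)$, let
$$C=\mathrm{let}\ f=[-]\,V\ \mathrm{in}\ \mathrm{let}\ y'=(\text{new }n\text{ in }f^{k+1}(n))\ \mathrm{in}\ (f\,y'=y').$$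

**Step 3: check every test.** Evaluating $A_dV$ creates two disjoint copies of the listed names, forming $s_1$ and $s_2$. Let $j_l,w_l$ now denote those in $s_2$.

- $\mathrm{in}(x)$ is true iff $x\in s_2$. If $x\in s_2$, then $g_2^5x$ yields $x$; $g_1^5x$ yields a fresh name, since $x\notin s_1$; and $g_2^5n$ yields a name different from $n$ for fresh $n$. The converse is Lemma 5.
- $m_0=j_0$.
- $\mathrm{fin}(w_l)$ is true iff $l=m$. For $l<m$, $\mathrm{lab}_c(w_l)$ is true iff letter number $l$ of $U$ is $c$.
- $\mathrm{init}$ is true: $g_2^2j_0$ and $g_2^3j_0$ yield $w_0$, and $w_0\ne w_m$ as $m\ge1$.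
- For $l<k$, $\mathrm{goal}(j_l)$ is false: $g_2^2j_l$ yields $w_e$ with $e=|u_{i_1}\cdots u_{i_l}|<m$, because words are nonempty, so $\mathrm{fin}(w_e)$ is false.
- For $l<k$, $\mathrm{good}(j_l)$ is true via the disjunct $i_{l+1}$. Indeed $x'=j_{l+1}$. On the $u$-side, with $e$ as before, the positions $w_e,\dots,w_{e+|u_{i_{l+1}}|-1}$ have index $<m$ and are labelled by the letters of $u_{i_{l+1}}$, and the next position is $w_{|u_{i_1}\cdots u_{i_{l+1}}|}$, which is the value of $g_2^2j_{l+1}$. The $v$-side is the same, since $U=v_{i_1}\cdots v_{i_k}$.
- $\mathrm{goal}(j_k)$ is true, since $g_2^2j_k$ and $g_2^3j_k$ yield $w_m$.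

**Step 4: read off the outcomes.** $F_d(n)$ yields $j_0$ for $n\notin s_2$, and $F_d(j_l)$ yields $j_{l+1}$ for $l<k$. So the $k+1$ applications in $C$ give $y'=j_k$, and $F_d(j_k)$ yields the value of $D_d$: it is $j_k$ for $d=1$ and a fresh name for $d=2$. So $C[A_1]$ evaluates to true, whereas $C[A_2]$ evaluates to false and, by (1a), never to true. Thus $A_1\not\equiv A_2$. ∎

For the instance $(0,01),(10,0)$ with solution $1\,2$, we have $U=010$, $k=2$, $m=3$; the $u$-pointers of $j_0,j_1,j_2$ are $w_0,w_1,w_3$ and the $v$-pointers are $w_0,w_2,w_3$. The context applies $f$ three times: $n\mapsto j_0\mapsto j_1\mapsto j_2$.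

Propositions 8 and 9 prove Theorem 1: an algorithm deciding $\equiv$ would decide PCP, so program equivalence in the nu-calculus is undecidable. ∎

## 11. $\Pi^0_1$-completeness, and a fixed right-hand side

**Proof of Theorem 2(a).** *Hardness.* The set of PCP instances without solution is $\Pi^0_1$-complete by Post's theorem, and $I\mapsto(A_1,A_2)$ is a computable many-one reduction from it to $\equiv$, with $s=\emptyset$ and the fixed type $\rho\to\mathrm{Name}\to\mathrm{Name}$, of order $2$. This is also a reduction to the problem over all $s,\sigma,M_1,M_2$.

*Membership, at all types.* $M_1\not\equiv M_2$ iff some context $C$, well typed for both, gives $C[M_1],C[M_2]$ different outcomes. Contexts can be enumerated and typing is decidable. Outcomes are computable: search for a derivation, which exists by Lemma 2 and whose Boolean is the right one by (1a). So $\not\equiv$ is recursively enumerable. ∎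

**Proof of Theorem 2(b).** The idea is to let one term compare $A_1$ and $A_2$ through an observer $H$ supplied by the context. Let
$$B=\lambda G{:}\rho.\,\lambda H{:}(\mathrm{Name}\to\mathrm{Name})\to\mathrm{Bool}.\ \mathrm{Eq}(H(A_1G),H(A_2G)),\qquad B_0=\lambda G.\lambda H.\mathrm{true},$$
both of the stated type. We show $B\equiv B_0$ iff $A_1\equiv A_2$. Together with Theorem 1 and the membership part of (a), this proves (b), as $B$ is computable from $I$.

**Step 1: a difference between $A_1$ and $A_2$ shows in $B$.** If $A_1\not\equiv A_2$, then by Lemma 4 there are $t,V,K$ such that $K(A_1V),K(A_2V)$ have different outcomes. The context $\text{new }t\text{ in }(([-]\,V)\,K)$ then gives outcome false for $B$, since $\mathrm{Eq}$ of two different outcomes is false, and true for $B_0$.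

**Step 2: if $A_1\equiv A_2$, the partially applied terms are equivalent.** By Lemma 4 and (1a), for all $t$ and all closed values $V,K$ over $t$ of the appropriate types, $\mathrm{Eq}(K(A_1V),K(A_2V))$ has outcome true. Fix $t,V$ and put $A'=\lambda H.\mathrm{Eq}(H(A_1V),H(A_2V))$ and $A''=\lambda H.\mathrm{true}$, closed values over $t$. For every finite $t'\supseteq t$ and closed values $K$ and $L':\mathrm{Bool}\to\mathrm{Bool}$ over $t'$, both $A'K$ and $A''K$ evaluate to true, so $L'(A'K)$ and $L'(A''K)$ both have the outcome of $L'\,\mathrm{true}$, by rule (5) and (1a). Hence $A'\equiv A''$ over $t$ by Lemma 4, applied with $s=t$, $\rho'=(\mathrm{Name}\to\mathrm{Name})\to\mathrm{Bool}$ and $\tau'=\mathrm{Bool}$.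

**Step 3: hence $B\equiv B_0$.** Let $L$ be a closed value over $t$ of type $(((\mathrm{Name}\to\mathrm{Name})\to\mathrm{Bool})\to\mathrm{Bool})\to\mathrm{Bool}$. Since $A'\equiv A''$ over $t$, the context $L\,[-]$ shows that $L\,A'$ and $L\,A''$ have the same outcome. Since $(t,L(BV))\to(t,L\,A')$ and $(t,L(B_0V))\to(t,L\,A'')$, by (3a) the terms $L(BV)$ and $L(B_0V)$ have the same outcome. As $t,V,L$ were arbitrary, Lemma 4 with $s=\emptyset$, $\rho'=\rho$ and $\tau'=((\mathrm{Name}\to\mathrm{Name})\to\mathrm{Bool})\to\mathrm{Bool}$ gives $B\equiv B_0$. ∎
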